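# Keeping two matroid connectivities at once: at most $2k\ell-k-\ell$ blocking elements

## 1. First guess: every spare element can be removed

Suppose a matroid carries two disjoint sets $Q,R$, and we want to throw away the other elements one at a time, by deletion or contraction, without lowering the connectivity between $Q$ and $R$. Tutte's Linking Theorem says that nothing ever stands in the way: for each spare element, deletion or contraction works. Now suppose that there are two pairs, $Q,R$ and $S,T$, and that a single operation must preserve both connectivities. The first guess is that the answer does not change: every spare element can be deleted or contracted. Let us make this precise and test it.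

All matroids are finite. Let $M$ be a matroid with ground set $E=E(M)$ and rank function $r=r_M$, and write $r(M)=r(E)$. We write $U\cup e$ for $U\cup\{e\}$ and $U-e$ for $U-\{e\}$.

**Definition (connectivity function).** For a partition $(X,Y)$ of $E$, the *order* of $(X,Y)$ in $M$ is
$$\lambda_M(X,Y)=r_M(X)+r_M(Y)-r(M).$$
For $U\subseteq E$ we write $\lambda(U)=\lambda_M(U,E-U)=r(U)+r(E-U)-r(M)$.

The function $\lambda$ is integer valued and nonnegative, $\lambda(\emptyset)=0$, and $\lambda(U)=\lambda(E-U)$. It is also submodular, $\lambda(U)+\lambda(V)\ge\lambda(U\cap V)+\lambda(U\cup V)$, because both $U\mapsto r(U)$ and $U\mapsto r(E-U)$ are.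

**Definition (connectivity between two sets).** For disjoint $Q,R\subseteq E$,
$$\kappa_M(Q,R)=\min\{\lambda_M(Q',R'):(Q',R')\text{ a partition of }E,\ Q\subseteq Q',\ R\subseteq R'\}.$$

Taking $Q'=Q$ gives $\kappa_M(Q,R)\le r(Q)+r(E-Q)-r(M)\le r(Q)$.

Recall that $r_{M\setminus e}(U)=r(U)$ and $r_{M/e}(U)=r(U\cup e)-r(e)$. So, for a partition $(A,B)$ of $E-e$,
$$\lambda_{M\setminus e}(A,B)=r(A)+r(B)-r(E-e),\qquad \lambda_{M/e}(A,B)=r(A\cup e)+r(B\cup e)-r(M)-r(e).\tag{1}$$

**Fact A (monotonicity).** If $N$ is a minor of $M$ with $Q\cup R\subseteq E(N)$, then $\kappa_N(Q,R)\le\kappa_M(Q,R)$.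

It is enough to remove one element $e$. Let $(X,Y)$ be an optimal partition in $M$, say with $e\in X$. By submodularity of rank, $r(X)-r(X-e)\ge r(M)-r(E-e)$, so $\lambda_{M\setminus e}(X-e,Y)\le\lambda_M(X,Y)$. Also $r(Y\cup e)\le r(Y)+r(e)$, so by (1) $\lambda_{M/e}(X-e,Y)=r(X)+r(Y\cup e)-r(M)-r(e)\le\lambda_M(X,Y)$.

**Fact B (Tutte's Linking Theorem).** For every $e\in E-(Q\cup R)$, either $\kappa_{M\setminus e}(Q,R)=\kappa_M(Q,R)$ or $\kappa_{M/e}(Q,R)=\kappa_M(Q,R)$.

Throughout, $Q,R,S,T\subseteq E$ satisfy $Q\cap R=S\cap T=\emptyset$ (a set of one pair may meet a set of the other), and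
$$k=\kappa_M(Q,R),\qquad \ell=\kappa_M(S,T),\qquad F=E-(Q\cup R\cup S\cup T).$$

**Definition (bad element).** An element $e\in F$ is *bad* if neither of these holds:

- (i) $\kappa_{M\setminus e}(Q,R)=k$ and $\kappa_{M\setminus e}(S,T)=\ell$;
- (ii) $\kappa_{M/e}(Q,R)=k$ and $\kappa_{M/e}(S,T)=\ell$.

The first guess says that there are no bad elements.

**Test: $k=0$ or $\ell=0$.** If $k=0$, Fact A gives $\kappa(Q,R)=0$ in every minor that contains $Q\cup R$. Then Fact B for $(S,T)$ shows that each $e\in F$ satisfies (i) or (ii). The case $\ell=0$ is the same. The guess is right here.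

**Test: $k=\ell=1$.** Two textbook facts help: $\lambda(U)=0$ exactly when $U$ is a union of components of $M$; and if $N$ is a connected matroid and $e\in E(N)$, then $N\setminus e$ or $N/e$ is connected. By the first fact, $\kappa(Q,R)\ge1$ exactly when some component meets both $Q$ and $R$. Let $K$ be such a component, let $K'$ be a component that meets both $S$ and $T$, and let $e\in F$. If $e\notin K$, then $M|K$ is a restriction of both $M\setminus e$ and $M/e$, so both operations preserve $\kappa(Q,R)=1$, and Fact B for $(S,T)$ shows that $e$ is not bad. The same holds if $e\notin K'$. If $e\in K$ and $e\in K'$, then $K=K'$. One of $(M|K)\setminus e$, $(M|K)/e$ is connected, and it still meets all four sets. So the corresponding operation preserves both connectivities. Again the guess is right.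

**Test: $k=1$, $\ell=2$.** Take a triangle on the vertices $0,v_1,v_2$ with $h=v_1v_2$, and replace each of the edges $0v_1$ and $0v_2$ by three parallel edges: $q,s_1,t_1$ join $0$ to $v_1$, and $r,s_2,t_2$ join $0$ to $v_2$. (In this example $r$ is also an edge; no confusion should arise.) Let $Q=\{q\}$, $R=\{r\}$, $S=\{s_1,s_2\}$, $T=\{t_1,t_2\}$, so $F=\{h\}$, and let $M$ be the cycle matroid, of rank $2$.

- Any set that contains $S$ or $T$ has rank $2$, so every partition that separates $S$ from $T$ has order $2$. Thus $\ell=2$. The same computation in $M\setminus h$, also of rank $2$, gives $\kappa_{M\setminus h}(S,T)=2$. But $M/h$ has rank $1$, so $\kappa_{M/h}(S,T)\le1$.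
- $M/h$ has rank $1$ and no loops, so every partition into two nonempty sets has order $1+1-1=1$ and $\kappa_{M/h}(Q,R)=1$. By Fact A, $k\ge1$, and $k\le r_M(Q)=1$. But in $M\setminus h$ the partition $\{q,s_1,t_1\},\{r,s_2,t_2\}$ has order $1+1-2=0$.

So deleting $h$ destroys the first connectivity and contracting $h$ destroys the second: $h$ is bad. The first guess is false. We call this matroid the *fat triangle* and keep it as a running example.

## 2. The $k\times\ell$ grid: $2k\ell-k-\ell$ bad elements

The fat triangle is the case $1\times2$ of the following construction, which shows how badly the guess can fail.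

Let $k,\ell\ge1$. Let $G$ have vertices $v_{ij}$ ($1\le i\le k$, $1\le j\le\ell$; $i$ is the row and $j$ the column) and one more vertex $0$. Take the edges of the $k\times\ell$ grid on the $v_{ij}$, and add distinct edges
$$q_i=0v_{i1},\quad r_i=0v_{i\ell}\quad(1\le i\le k),\qquad s_j=0v_{1j},\quad t_j=0v_{kj}\quad(1\le j\le\ell).$$
Let $Q,R,S,T$ be the corresponding edge sets and $M=M(G)$. Then $F$ is the set of grid edges. It consists of $k(\ell-1)$ horizontal and $(k-1)\ell$ vertical edges, so $|F|=2k\ell-k-\ell$. Since $G$ is connected with $k\ell+1$ vertices, $r(M)=k\ell$.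

**The connectivities are $k$ and $\ell$.** We have $\kappa_M(Q,R)\le r(Q)=k$. Contract all horizontal edges and delete all vertical edges together with $S\cup T$. What remains is $k$ parallel pairs $\{q_i,r_i\}$ in direct sum. Its only partition that separates $Q$ from $R$ has order $k+k-k=k$, so $\kappa_M(Q,R)\ge k$ by Fact A. Symmetrically, $\kappa_M(S,T)=\ell$.

**Every grid edge is bad.** Transposing the grid exchanges $(Q,R,k)$ with $(S,T,\ell)$, and badness is symmetric in the two pairs. So we may take a horizontal edge $h=v_{ij}v_{i,j+1}$.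

*Deletion fails.* In $G\setminus h$, let $A$ be the set of edges with both ends in $\{0\}\cup\{\text{columns}\le j\}$, and let $B$ be the set of other edges. Then $Q\subseteq A$ and $R\subseteq B$. The set $A$ lives on $kj+1$ vertices, so $r(A)\le kj$. Every edge of $B$ has an end in a column $>j$; its other end is $0$, or lies in a column $>j$, or is some $v_{i'j}$ with $i'\ne i$, since $h$ is gone. So $B$ lives on at most $1+k(\ell-j)+(k-1)$ vertices and $r(B)\le k(\ell-j)+k-1$. The columns are still paths, and column $j'$ is joined to $0$ by $s_{j'}$, so $G\setminus h$ is connected and $r(M\setminus h)=k\ell$. The order of $(A,B)$ is at most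
$$kj+k(\ell-j)+k-1-k\ell=k-1 ,$$
so (i) fails.

*Contraction fails.* In $G/h$, let $A$ consist of $S$, the grid edges other than $h$ with both ends in rows $\le i$, and $q_m,r_m$ for $m\le i$. Let $B$ be the set of other edges. Then $S\subseteq A$ and $T\subseteq B$. The set $A$ lives on $0$ and the rows $\le i$, with two vertices of row $i$ identified, so $A$ has rank at most $i\ell-1$. The set $B$ lives on $0$ and the rows $\ge i$, with the same identification, so $B$ has rank at most $(k-i+1)\ell-1$. Since $h$ is not a loop, $r(M/h)=k\ell-1$. The order of $(A,B)$ is at most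
$$i\ell-1+(k-i+1)\ell-1-(k\ell-1)=\ell-1,$$
so (ii) fails.

Hence $2k\ell-k-\ell$ bad elements can occur, for all $k,\ell\ge1$.

## 3. The grid is the worst case

Geelen's Conjecture asserts that if $F$ is sufficiently large, then some $e\in F$ satisfies (i) or (ii). The sharper conjecture, from "Intertwining connectivity in matroids" (http://www.matroidunion.org/uploads/Chen.pdf), is that for $k,\ell\ge1$ it is enough that $|F|\ge2k\ell-\ell-k+1$. It is true, in the following stronger form.

**Theorem.** Let $k,\ell\ge1$. At most $2k\ell-k-\ell$ elements of $F$ are bad. (If $k=0$ or $\ell=0$, no element of $F$ is bad.)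

So if $|F|\ge2k\ell-\ell-k+1$, some element of $F$ satisfies (i) or (ii). By Section 2 the bound is attained for all $k,\ell\ge1$, so the threshold in the conjecture is best possible as well.

**Corollary.** Let $k,\ell\ge1$. Then $M$ has a minor $N$ with $Q\cup R\cup S\cup T\subseteq E(N)$, $\kappa_N(Q,R)=k$, $\kappa_N(S,T)=\ell$ and $|E(N)-(Q\cup R\cup S\cup T)|\le2k\ell-k-\ell$. This bound is best possible.

The statement in parentheses was proved in Section 1. From now on $k,\ell\ge1$ and $N=k+\ell$ (until the corollary is proved, where $N$ is again a minor). Let $\mathcal B\subseteq F$ be the set of bad elements.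

## 4. What deletion and contraction say about one bad element

The obvious attack is to apply Fact B to each pair and hope for agreement on some element. The first lemma shows exactly where this stops: at a bad element each pair permits one operation only, and the two pairs permit opposite ones.

**Lemma 1.** Every bad $e$ is of one of two types.

- Type I: $\kappa_{M/e}(Q,R)<k=\kappa_{M\setminus e}(Q,R)$ and $\kappa_{M\setminus e}(S,T)<\ell=\kappa_{M/e}(S,T)$.
- Type II: the same with $(Q,R,k)$ and $(S,T,\ell)$ interchanged.

*Proof.* By Fact B, deletion or contraction of $e$ preserves $\kappa(Q,R)$. Suppose deletion does. Since (i) fails, $\kappa_{M\setminus e}(S,T)<\ell$ (Fact A excludes larger values). By Fact B, $\kappa_{M/e}(S,T)=\ell$. Since (ii) fails, $\kappa_{M/e}(Q,R)<k$. This is type I. If contraction preserves $\kappa(Q,R)$, the same argument with deletion and contraction exchanged gives type II. $\square$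

The information in Lemma 1 is about minors. To compare different bad elements we must express it inside $M$ itself, through the minimum-order partitions of $M$.

**Definition (tight sets).** Let
$$\mathcal L=\{A:Q\subseteq A\subseteq E-R,\ \lambda(A)=k\},\qquad \mathcal L'=\{U:S\subseteq U\subseteq E-T,\ \lambda(U)=\ell\}.$$
For $e\in F$ let $\mathcal L_e=\{A\in\mathcal L:e\notin A,\ A\cup e\in\mathcal L\}$, and define $\mathcal L'_e$ in the same way from $\mathcal L'$.

*Example.* In the fat triangle, $A=\{q,s_1,t_1\}$ has $\lambda(A)=1+2-2=1=k$ and $\lambda(A\cup h)=2+1-2=1$, so $A\in\mathcal L_h$. Also $S\in\mathcal L'_h$, since $\lambda(S)=\lambda(S\cup h)=2+2-2=2=\ell$.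

Every $A$ with $Q\subseteq A\subseteq E-R$ has $\lambda(A)\ge k$. So if $A,C\in\mathcal L$, then
$$2k=\lambda(A)+\lambda(C)\ge\lambda(A\cap C)+\lambda(A\cup C)\ge2k,$$
and $A\cap C,A\cup C\in\mathcal L$. Thus $\mathcal L$ is closed under $\cap$ and $\cup$. So is $\mathcal L'$.

**Lemma 2.** Let $e\in F$.

- (a) If $\kappa_{M/e}(Q,R)<k$ or $\kappa_{M\setminus e}(Q,R)<k$, then $\mathcal L_e\ne\emptyset$.
- (b) If $\kappa_{M/e}(Q,R)<k=\kappa_{M\setminus e}(Q,R)$, then for every $A\in\mathcal L_e$: $e\in\mathrm{cl}(A)$ and $e\in\mathrm{cl}(E-A-e)$.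
- (c) If $\kappa_{M\setminus e}(Q,R)<k=\kappa_{M/e}(Q,R)$, then for every $A\in\mathcal L_e$: $e\notin\mathrm{cl}(A)$ and $e\notin\mathrm{cl}(E-A-e)$.

The same holds for $(S,T)$, $\ell$ and $\mathcal L'_e$.

*Proof.* (a) Let $(A,B)$ be a partition of $E-e$ with $Q\subseteq A$, $R\subseteq B$ and order at most $k-1$ in $M/e$ or in $M\setminus e$. In the case of $M/e$, formula (1) gives
$$\lambda(A)=r(A)+r(B\cup e)-r(M)\le r(A\cup e)+r(B\cup e)-r(M)\le(k-1)+r(e)\le k,$$
and likewise $\lambda(A\cup e)=r(A\cup e)+r(B)-r(M)\le k$. In the case of $M\setminus e$, we use $r(B\cup e)\le r(B)+1$ and $r(M)\ge r(E-e)$ to get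
$$\lambda(A)=r(A)+r(B\cup e)-r(M)\le r(A)+r(B)+1-r(E-e)\le k,$$
and likewise $\lambda(A\cup e)\le k$. Since $e\notin Q\cup R$, both $A$ and $A\cup e$ lie between $Q$ and $E-R$, so both values are at least $k$. Hence $A\in\mathcal L_e$.

(b), (c) Let $A\in\mathcal L_e$ and $B=E-A-e$. The equality $\lambda(A\cup e)=\lambda(A)$ reads $r(A\cup e)+r(B)=r(A)+r(B\cup e)$, so
$$r(A\cup e)-r(A)=r(B\cup e)-r(B)\in\{0,1\}.$$
In both (b) and (c), $M/e\ne M\setminus e$, so $e$ is neither a loop nor a coloop, that is, $r(e)=1$ and $r(E-e)=r(M)$.

If the common value is $1$, then $\lambda_{M\setminus e}(A,B)=r(A)+r(B)-r(M)=r(A)+r(B\cup e)-1-r(M)=\lambda(A)-1=k-1$, so $\kappa_{M\setminus e}(Q,R)<k$. This is impossible in (b), so there the common value is $0$, which says that $e\in\mathrm{cl}(A)\cap\mathrm{cl}(B)$.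

If the common value is $0$, then by (1) $\lambda_{M/e}(A,B)=r(A)+r(B\cup e)-r(M)-1=\lambda(A)-1=k-1$, so $\kappa_{M/e}(Q,R)<k$. This is impossible in (c), so there the common value is $1$, which says that $e\notin\mathrm{cl}(A)\cup\mathrm{cl}(B)$. $\square$

By Lemmas 1 and 2(a), $\mathcal L_f\ne\emptyset$ and $\mathcal L'_f\ne\emptyset$ for every $f\in\mathcal B$.

## 5. Lining up the bad elements in two chains

To compare two bad elements $f,g$ we want their sets in $\mathcal L$ to be nested. The closure of $\mathcal L$ under $\cap$ and $\cup$ makes this possible for all bad elements simultaneously.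

**Lemma 3.** One can choose $A_f\in\mathcal L_f$ for $f\in\mathcal B$ such that for all distinct $f,g\in\mathcal B$, either $A_f\cup f\subseteq A_g$ or $A_g\cup g\subseteq A_f$. Likewise one can choose $S_f\in\mathcal L'_f$ for $f\in\mathcal B$ with the analogous property.

*Proof.* **Step 1: modifying a member of $\mathcal L_f$.** Let $A\in\mathcal L_f$ and $C\in\mathcal L$. If $f\in C$, then $A\cap C\in\mathcal L_f$, because $f\notin A\cap C$, $A\cap C\in\mathcal L$ and $(A\cap C)\cup f=(A\cup f)\cap C\in\mathcal L$. If $f\notin C$, then $A\cup C\in\mathcal L_f$, because $f\notin A\cup C$, $A\cup C\in\mathcal L$ and $(A\cup C)\cup f=(A\cup f)\cup C\in\mathcal L$.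

**Step 2: building one chain that contains everything.** Process the elements of $\mathcal B$ one at a time, keeping a chain $\mathcal C\subseteq\mathcal L$, initially empty, that contains $A_g$ and $A_g\cup g$ for each processed $g$. For a new $f$, take any $A\in\mathcal L_f$. Let $C^+$ be the smallest member of $\mathcal C$ that contains $f$, and $C^-$ the largest that does not, if they exist. As members of a chain they are comparable, and $f\in C^+-C^-$, so $C^-\subseteq C^+$. Put
$$A_f=(A\cap C^+)\cup C^-,$$
omitting $C^+$ or $C^-$ if it does not exist. By Step 1, used twice, $A_f\in\mathcal L_f$. Moreover $C^-\subseteq A_f\subset A_f\cup f\subseteq C^+$. Every member of $\mathcal C$ either contains $f$, and then contains $C^+$, or does not, and then is contained in $C^-$. So $\mathcal C\cup\{A_f,A_f\cup f\}$ is a chain.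

**Step 3: reading off the nesting.** At the end let $f\ne g$. The set $A_g$ is comparable with $A_f$ and with $A_f\cup f$, and no set lies strictly between these two. So $A_f\cup f\subseteq A_g$, and we are done, or $A_g\subseteq A_f$. In the second case $A_g\ne A_f$, since otherwise the chain would contain the incomparable sets $A_f\cup f$ and $A_f\cup g$. Hence $|A_g\cup g|\le|A_f|$. Both sets are in the chain, so $A_g\cup g\subseteq A_f$.

The proof for $\mathcal L'$ is the same. $\square$

Fix such $A_f,S_f$. The two families were chosen independently, so the order of $\mathcal B$ along the first chain may have nothing to do with its order along the second.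

## 6. Four quadrants around a bad element

At a bad element $f$ the two separations cross. We now measure the four quadrants that they cut out. For $f\in\mathcal B$ put $B_f=E-A_f-f$, $T_f=E-S_f-f$ and
$$X=A_f\cap S_f,\quad Y=A_f\cap T_f,\quad W=B_f\cap S_f,\quad Z=B_f\cap T_f,$$
$$a=\lambda(X),\quad c=\lambda(Y),\quad d=\lambda(W),\quad b=\lambda(Z).$$
All of these depend on $f$. The sets $X,Y,W,Z$ partition $E-f$; $X$ and $Z$ are opposite quadrants, and so are $Y$ and $W$.

*Example.* In the fat triangle take $A_h=\{q,s_1,t_1\}$ and $S_h=\{s_1,s_2\}$. Then $X=\{s_1\}$, $Y=\{q,t_1\}$, $W=\{s_2\}$, $Z=\{r,t_2\}$. Each has rank $1$ and a complement of rank $2$, so $a=b=c=d=1$.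

The first fact is that the element $f$ costs exactly $1$ in every quadrant. This is where badness enters, through the opposite closure conditions for the two pairs.

**Lemma 4.** $\lambda(C\cup f)=\lambda(C)+1$ for each $C\in\{X,Y,W,Z\}$.

*Proof.* Let $f$ be of type I. By Lemma 2(b) for $(Q,R)$, $f\in\mathrm{cl}(A_f)\cap\mathrm{cl}(B_f)$. By Lemma 2(c) for $(S,T)$, $f\notin\mathrm{cl}(S_f)\cup\mathrm{cl}(T_f)$. Each $C$ is contained in $S_f$ or $T_f$, so $f\notin\mathrm{cl}(C)$ and $r(C\cup f)=r(C)+1$. Each $C$ is contained in one of $A_f,B_f$, so $E-C-f$ contains the other one; hence $f\in\mathrm{cl}(E-C-f)$ and $r(E-C-f)=r(E-C)$. Therefore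
$$\lambda(C\cup f)=r(C\cup f)+r(E-C-f)-r(M)=\lambda(C)+1.$$
For type II interchange the two pairs. $\square$

The second fact bounds the four numbers. Opposite quadrants are bounded above by uncrossing, adjacent ones are bounded below.

**Lemma 5.** With $N=k+\ell$,
$$a+b\le N-1,\qquad c+d\le N-1,\tag{2}$$
$$a+d\ge\ell,\qquad b+c\ge\ell,\qquad a+c\ge k,\qquad b+d\ge k.\tag{3}$$

*Proof.* We have $X=A_f\cap S_f$, and since $f\notin A_f\cup S_f$, $E-(A_f\cup S_f)=Z\cup f$. By symmetry of $\lambda$, submodularity and Lemma 4, $a+(b+1)=\lambda(A_f\cap S_f)+\lambda(A_f\cup S_f)\le k+\ell$.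

Next, $\lambda(A_f\cup f)=k$ and $\lambda(T_f\cup f)=\lambda(S_f)=\ell$. The sets $A_f\cup f$ and $T_f\cup f$ have intersection $Y\cup f$, and their union has complement $B_f\cap S_f=W$. So $(c+1)+d\le k+\ell$.

For (3), submodularity for disjoint sets and $\lambda(\emptyset)=0$ give
$$\begin{aligned}a+d&\ge\lambda(X\cup W)=\lambda(S_f)=\ell, & b+c&\ge\lambda(Y\cup Z)=\lambda(T_f)=\lambda(S_f\cup f)=\ell,\\ a+c&\ge\lambda(X\cup Y)=\lambda(A_f)=k, & b+d&\ge\lambda(W\cup Z)=\lambda(B_f)=\lambda(A_f\cup f)=k.\qquad\square\end{aligned}$$

## 7. Two functions that increase along the chains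

We need quantities that change in a controlled way as we move from one bad element to another. The basic observation is that intersecting with a fixed set is monotone along $\mathcal L$, although $\lambda$ itself is not monotone.

**Lemma 6.** Let $A\subseteq A'$ be in $\mathcal L$ and $V\subseteq E$. Then
$$\lambda(A\cap V)\le\lambda(A'\cap V),\qquad \lambda(A\cup V)\ge\lambda(A'\cup V).\tag{4}$$
The same holds for $\mathcal L'$.

*Proof.* Since $A\cap(A'\cap V)=A\cap V$, submodularity gives
$$\lambda(A'\cap V)+\lambda(A)\ge\lambda(A\cap V)+\lambda\big(A\cup(A'\cap V)\big).$$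
Here $Q\subseteq A\cup(A'\cap V)\subseteq A'\subseteq E-R$, so the last term is at least $k=\lambda(A)$. This proves the first inequality. For the second, apply the first with $Q$ and $R$ exchanged to $E-A'\subseteq E-A$ and the set $E-V$: it gives $\lambda\big(E-(A'\cup V)\big)\le\lambda\big(E-(A\cup V)\big)$. Now use the symmetry of $\lambda$. $\square$

For $A\in\mathcal L$ and $U\in\mathcal L'$ define
$$P(A,U)=\lambda(A\cap U)-\lambda(A\cup U),\qquad \Theta(A,U)=\lambda(A-U)-\lambda(U-A).$$

**Lemma 7.** $P$ is nondecreasing in $A$ and in $U$. $\Theta$ is nondecreasing in $A$ and nonincreasing in $U$.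

*Proof.* For $P$ in $A$, use (4) with $V=U$. For $\Theta$ in $A$, use (4) with $V=E-U$: the term $\lambda(A-U)=\lambda(A\cap(E-U))$ is nondecreasing in $A$, and $\lambda(U-A)=\lambda(A\cup(E-U))$, by symmetry of $\lambda$, is nonincreasing. In the variable $U$ we use (4) for $\mathcal L'$. With $V=A$ it shows that $P$ is nondecreasing in $U$. With $V=E-A$ it shows that $\lambda(U-A)=\lambda(U\cap(E-A))$ is nondecreasing and $\lambda(A-U)=\lambda(U\cup(E-A))$ is nonincreasing in $U$, so $\Theta$ is nonincreasing in $U$. $\square$

At a bad element we record the two differences of opposite quadrants: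
$$p_f=a-b,\qquad \rho_f=c-d\qquad(f\in\mathcal B).$$
By Lemma 4, adding $f$ moves $P$ and $\Theta$ by $2$, symmetrically about $p_f$ and $\rho_f$:
$$\begin{aligned}P(A_f,S_f)&=\lambda(X)-\lambda(Z\cup f)=p_f-1,&\quad P(A_f\cup f,S_f\cup f)&=\lambda(X\cup f)-\lambda(Z)=p_f+1,\\ \Theta(A_f,S_f\cup f)&=\lambda(Y)-\lambda(W\cup f)=\rho_f-1,&\quad \Theta(A_f\cup f,S_f)&=\lambda(Y\cup f)-\lambda(W)=\rho_f+1.\end{aligned}\tag{5}$$
(Each follows from the definitions of the quadrants and $f\notin A_f\cup S_f$; for instance $(A_f\cup f)-S_f=Y\cup f$ and $S_f-(A_f\cup f)=W$.)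

## 8. The points $(p_f,\rho_f)$ are far apart

The next lemma turns monotonicity into a packing condition. Two bad elements appear either in the same order in both chains, and then $P$ separates them, or in opposite orders, and then $\Theta$ does.

**Lemma 8.** For distinct $f,g\in\mathcal B$, $|p_f-p_g|\ge2$ or $|\rho_f-\rho_g|\ge2$.

*Proof.* By Lemma 3, after exchanging $f$ and $g$ if necessary, $A_f\cup f\subseteq A_g$. If also $S_f\cup f\subseteq S_g$, then by (5) and Lemma 7
$$p_f+1=P(A_f\cup f,S_f\cup f)\le P(A_g,S_g)=p_g-1.$$
Otherwise $S_g\cup g\subseteq S_f$ by Lemma 3, and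
$$\rho_f+1=\Theta(A_f\cup f,S_f)\le\Theta(A_g,S_f)\le\Theta(A_g,S_g\cup g)=\rho_g-1,$$
where the first inequality is monotonicity in $A$, and the second is monotonicity in $U$, in the reversed direction. $\square$

Where do these points live? From (3), $p_f-\rho_f=(a+d)-(b+c)$ is a difference of two numbers that are both at least $\ell$, and by (2) their sum is at most $2N-2$. Hence $|p_f-\rho_f|\le2N-2-2\ell$. In the same way $p_f+\rho_f=(a+c)-(b+d)$ is a difference of two numbers $\ge k$ with sum at most $2N-2$. So
$$|p_f-\rho_f|\le2k-2,\qquad|p_f+\rho_f|\le2\ell-2.\tag{6}$$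
Already $\mathcal B$ is bounded in terms of $k$ and $\ell$. Two natural counts are worth seeing, because both fall short.

*Count by monotone subsequences.* By (6), $2|p_f|\le|p_f-\rho_f|+|p_f+\rho_f|\le 2N-4$, so $|p_f|\le N-2$, and likewise $|\rho_f|\le N-2$. List $\mathcal B$ in the order of the first chain. Along a set of elements whose orders in the two chains agree, $p$ rises by at least $2$ at each step, so there are at most $N-1$ of them; if the orders are opposite, $\rho$ rises and the same bound holds. By the Erdős–Szekeres theorem, $|\mathcal B|\le(N-1)^2$. For $k=\ell$ this is $(2k-1)^2=2(2k^2-2k)+1$, more than twice the target $2k^2-2k$. The argument sees only a box around the tilted rectangle (6).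

*Count by area.* By Lemma 8 the open squares $(p_f,\rho_f)+(-1,1)^2$, each of area $4$, are pairwise disjoint. By (6) they lie in $\{(x,y):|x-y|<2k,\ |x+y|<2\ell\}$, whose area is $\tfrac12\cdot4k\cdot4\ell=8k\ell$. So $|\mathcal B|\le2k\ell$. This respects the tilt, but misses the target by exactly $k+\ell$. The loss is at the boundary: the squares are allowed to stick out of the tilted rectangle, at a cost not yet paid.

## 9. Rounding by parity gives the exact count

The missing $k+\ell$ comes from a parity. The number $p_f=a-b$ has the same parity as $a+b$. If that parity is wrong, then (2) is not tight, and this slack pays for moving $p_f$ by $1$. So we move all points to one sublattice of mesh $2$, stay inside (6), and simply count lattice points.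

**Step 1: the rounded points.** For $f\in\mathcal B$ choose $\varepsilon,\delta\in\{0,1\}$ with
$$p_f'=p_f+\varepsilon\equiv N+1,\qquad \rho_f'=\rho_f+\delta\equiv N+1\pmod2.$$

**Step 2: rounding is injective.** If $(p'_f,\rho'_f)=(p'_g,\rho'_g)$, then $p_f$ and $p_g$ both lie in $\{p'_f-1,p'_f\}$, and similarly for $\rho$, so $|p_f-p_g|\le1$ and $|\rho_f-\rho_g|\le1$. By Lemma 8, $f=g$.

**Step 3: rounding does not leave the tilted rectangle.** If $\varepsilon=1$, then $a+b\equiv a-b=p_f\equiv N\pmod 2$, so $a+b\ne N-1$ and (2) improves to $a+b\le N-2$. In all cases $a+b\le N-1-\varepsilon$, and likewise $c+d\le N-1-\delta$. Hence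
$$(a+b)+(c+d)\le2N-2-\varepsilon-\delta .$$
Repeat the derivation of (6) with this bound. Since $a+d\ge\ell$ and $b+c\ge\ell$,
$$|p_f-\rho_f|=|(a+d)-(b+c)|\le(2N-2-\varepsilon-\delta)-2\ell=2k-2-\varepsilon-\delta,$$
and since $a+c\ge k$ and $b+d\ge k$,
$$|p_f+\rho_f|=|(a+c)-(b+d)|\le(2N-2-\varepsilon-\delta)-2k=2\ell-2-\varepsilon-\delta.$$
Rounding changes $p_f-\rho_f$ by $\varepsilon-\delta$ and $p_f+\rho_f$ by $\varepsilon+\delta$, in both cases by at most $\varepsilon+\delta$ in absolute value. Therefore
$$|p'_f-\rho'_f|\le2k-2,\qquad|p'_f+\rho'_f|\le2\ell-2.\tag{7}$$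

**Step 4: counting the possible rounded points.** Both $p'_f$ and $\rho'_f$ are congruent to $N+1$ modulo $2$, so
$$m=\tfrac12(p'_f-\rho'_f),\qquad n=\tfrac12(p'_f+\rho'_f)$$
are integers. They determine the rounded point, since $p'_f=n+m$ and $\rho'_f=n-m$. By (7) and Step 1,
$$|m|\le k-1,\qquad|n|\le\ell-1,\qquad m+n\equiv k+\ell+1\pmod2.$$
The parity condition says that either $m\equiv k-1$ and $n\equiv\ell$, or $m\equiv k$ and $n\equiv\ell-1$. Among the integers $-(k-1),\dots,k-1$, exactly $k$ are congruent to $k-1$ modulo $2$ and $k-1$ are congruent to $k$. Among $-(\ell-1),\dots,\ell-1$, exactly $\ell$ are congruent to $\ell-1$ and $\ell-1$ are congruent to $\ell$. So the number of pairs $(m,n)$ is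
$$k(\ell-1)+(k-1)\ell=2k\ell-k-\ell .$$
By Step 2, $|\mathcal B|\le2k\ell-k-\ell$. This proves the Theorem, and with it the conjecture. $\blacksquare$

*Checks.* For $k=\ell=1$ the only candidate is $m=n=0$, which has the wrong parity: no element is bad, as we found by hand. For $k=1$, $\ell=2$ we need $m=0$, $|n|\le1$ and $n$ even, so the only point is $(p',\rho')=(0,0)$; in the fat triangle $h$ has $a=b=c=d=1$ and sits exactly there. For $k=\ell=2$ the points are $(\pm1,\pm1)$, four in number, as many as the edges of the $2\times2$ grid; the two counts of Section 8 give $9$ and $8$. In general the two terms $k(\ell-1)$ and $(k-1)\ell$ are the numbers of horizontal and of vertical edges of the $k\times\ell$ grid.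

## 10. A minor with at most $2k\ell-k-\ell$ spare elements

It remains to prove the Corollary.

**Step 1: existence.** As long as more than $2k\ell-k-\ell$ spare elements remain, the Theorem, applied to the current minor, provides one that is not bad. Deleting or contracting it keeps all four sets and both connectivities $k$ and $\ell$, so we may repeat. The process ends with the required minor $N$.

**Step 2: the bound cannot be lowered.** Let $M$ be the grid matroid of Section 2, and let $N$ be a proper minor of $M$ with $Q\cup R\cup S\cup T\subseteq E(N)$. Then $N$ arises from $M$ by deleting and contracting elements of $F$, at least one in total, and these operations may be carried out in any order. So $N$ is a minor of $M\setminus e$ or of $M/e$ for some $e\in F$. Since $e$ is bad, one of the two connectivities is already smaller there, and by Fact A it is smaller in $N$. Hence the only minor that keeps the four sets and both connectivities is $M$ itself, which has exactly $2k\ell-k-\ell$ spare elements. $\square$
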